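\title{Small fibers of word maps in finite groups of nilpotency class two}

\begin{abstract}
A word $w$ in $k$ variables defines a map $G^k\to G$ for every finite group $G$. It has been conjectured that in a finite nilpotent group every value of every word is taken with probability at least $|G|^{-1}$. We disprove this. For every prime $p$ there is a group $G$ of order $p^{216}$ and nilpotency class $2$ in which the word $[x_1,y_1][x_2,y_2][x_3,y_3]$ takes some value with positive probability less than $|G|^{-1}$. With longer products of commutators the probability falls below $|G|^{-c}$ for any given $c<4/3$, whereas in class $2$ every value of a word in the derived subgroup of the free group has probability at least $|G'|^{-2}$. The construction comes down to a large affine space of matrices over $\mathbb{F}_p$ that contains exactly one matrix of small rank.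
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and let $F_k$ be the free group on $x_1,\dots,x_k$. A word $w\in F_k$ defines the \emph{word map} $w\colon G^k\to G$, $(g_1,\dots,g_k)\mapsto w(g_1,\dots,g_k)$. For $g\in G$ let
\[
P(G,w=g)=\frac{|w^{-1}(g)|}{|G|^k}
\]
be the probability that $w$ takes the value $g$ at a uniformly random $k$-tuple. We call $g$ a \emph{$w$-value} if this probability is positive. Let
\[
S(G)=\{P(G,w=g): k\ge 1,\ w\in F_k,\ g\in G\}.
\]
The number $\inf\,(S(G)\setminus\{0\})$ measures how rare a value of a word can be in $G$.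

The word $w=x_1$ takes each value with probability $|G|^{-1}$, so the infimum is at most $|G|^{-1}$. For abelian $G$ it equals $|G|^{-1}$: the word map is then a homomorphism $G^k\to G$, its nonempty fibers are cosets of the kernel, and so each value has probability $|w(G^k)|^{-1}\ge|G|^{-1}$. For the symmetric group $S_3$ the infimum is $0$. Indeed, take the iterated commutator $w=[\dots[[x_1,x_2],x_3],\dots,x_k]$. The commutator of two random elements is a $3$-cycle with probability $1/2$ and trivial otherwise, and the commutator of a $3$-cycle with $x$ is a $3$-cycle when $x$ is a transposition and trivial otherwise. So $w\neq1$ with probability $2^{-(k-1)}$, which is positive and tends to $0$.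

In a nilpotent group long iterated commutators vanish, and this example has no analogue. It is known that $S(G)\setminus\{0\}$ has a positive lower bound when $G$ is nilpotent, and that the infimum equals $|G|^{-1}$ not only for abelian groups but also for nilpotent dihedral groups and for generalized quaternion groups. This suggests the following statement, posed as Conjecture~4.4.1 in \cite{fibres}.

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is a finite nilpotent group, then $\inf\,(S(G)\setminus\{0\})=|G|^{-1}$.}
\end{quote}

Equivalently, every nonempty fiber of a word map $G^k\to G$ should have at least $|G|^{k-1}$ elements. We show that this fails in the first nilpotency class beyond the abelian one. Throughout, $[x,y]=x^{-1}y^{-1}xy$, the derived subgroup and the center of $G$ are $G'$ and $Z(G)$, and $G$ has \emph{class $2$} if it is nonabelian and $G'\le Z(G)$. Let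
\[
w_n=[x_1,y_1][x_2,y_2]\cdots[x_n,y_n],
\]
a word in $2n$ variables.

\begin{theorem}\label{thm:main}
Let $p$ be a prime and let $n,\alpha\ge1$ be integers. There are a finite $p$-group $G=G_{p,n,\alpha}$ of class $2$ and an element $g\in G$ with
\[
\log_p|G|=6n^2+3n\alpha+3n+2\alpha-1,\qquad
P(G,w_n=g)=\frac{|\operatorname{GL}_{2n}(p)|}{p^{\,2n(5n+2\alpha-1)}}>0 .
\]
Equivalently,
\[
|G|\cdot P(G,w_n=g)=p^{-((n-2)\alpha-5n+1)}\prod_{i=1}^{2n}(1-p^{-i}).
\]
In particular, for $n=3$ and $\alpha=14$ the group $G$ has order $p^{216}$ and
\[
0<P(G,w_3=g)=|G|^{-1}\prod_{i=1}^{6}(1-p^{-i})<|G|^{-1}.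
\]
\end{theorem}

So the conjecture is false for $p$-groups of class $2$, for every prime $p$. Varying the parameters shows that it fails by a wide margin.

\begin{theorem}\label{thm:more}
Let $p$ be any prime.
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ there are a $p$-group $G$ of class $2$ and $g\in G$ with $0<P(G,w_3=g)<\varepsilon|G|^{-1}$.
\item[(b)] For every $c<4/3$ there are a $p$-group $G$ of class $2$, an integer $n$ and $g\in G$ with $0<P(G,w_n=g)<|G|^{-c}$.
\item[(c)] For every finite nilpotent group $K$ there is a $p$-group $G$ of class $2$ such that $G\times K$ violates the conjecture. Hence there are counterexamples in every nilpotency class $\ge2$.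
\end{enumerate}
\end{theorem}

In the other direction, there is a limit to how small these fibers can be.

\begin{theorem}\label{thm:lower}
Let $G$ be a finite group of class $2$, let $w\in F_k'$, and let $g$ be a $w$-value in $G$. Then $P(G,w=g)\ge|G'|^{-2}>|G|^{-2}$. In particular, $P(G,w=g)\ge|G|^{-1}$ whenever $|G'|^2\le|G|$. Moreover, $P(G,[x,y]^m=g)\ge|G|^{-1}$ for every integer $m$ and every value $g$ of $[x,y]^m$.
\end{theorem}

Let $\kappa$ be the supremum of $\log(1/P(G,w=g))/\log|G|$ over all finite groups $G$ of class $2$, all words $w\in F_k'$ with $k\ge1$, and all $w$-values $g$. Theorems~\ref{thm:more}(b) and~\ref{thm:lower} give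
\[
\tfrac43\le\kappa\le2 .
\]
We do not determine $\kappa$.

We prove Theorem~\ref{thm:lower} first, because it shows where a counterexample can be found. Section~\ref{sec:matrices} introduces groups in which $w_n$ is computed by matrix multiplication and turns the problem into one about matrices of small rank. Section~\ref{sec:affine} solves that problem, and Section~\ref{sec:count} carries out the count.

\section{Lower bounds in class two}\label{sec:lower}

In any group $[x,yz]=[x,z]\cdot z^{-1}[x,y]z$ and $[y,x]=[x,y]^{-1}$. If all commutators are central, it follows that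
\begin{equation}\label{eq:bilinear}
[x,yz]=[x,y][x,z],\qquad [xy,z]=[x,z][y,z],
\end{equation}
so the commutator is a homomorphism in each argument, with values in the abelian group $G'$. (In such a group the other convention $xyx^{-1}y^{-1}$ gives the same element, namely the central $c$ with $xy=c\,yx$.)

For a word such as $w_n$ the variables fall into two families, the $x_i$ and the $y_i$, and every commutator has one entry in each. By \eqref{eq:bilinear} the word map is then a homomorphism in each family separately, and fibers of homomorphisms are easy to count. A general word in $F_k'$ does not have this shape: however the variables of $[x_1,x_2][x_1,x_3][x_2,x_3]$ are split in two, some factor has both entries on the same side. But in class $2$ this word equals $[x_1x_2,x_2x_3]$ by \eqref{eq:bilinear}, and $x_1x_2,\ x_2x_3,\ x_2$ is another basis of $F_3$. Such a change of basis always exists.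

\begin{lemma}\label{lem:normal}
Let $w\in F_k'$. There are $h\ge0$ with $2h\le k$ and integers $m_1,\dots,m_h$ such that the word
\[
w^*=[x_1,x_2]^{m_1}[x_3,x_4]^{m_2}\cdots[x_{2h-1},x_{2h}]^{m_h}\in F_k
\]
satisfies $P(G,w=g)=P(G,w^*=g)$ for every finite group $G$ with $G'\le Z(G)$ and every $g\in G$.
\end{lemma}

\begin{proof}
Write $F=F_k$ and $\gamma_3=[F',F]$. Identify a tuple $(g_1,\dots,g_k)\in G^k$ with the homomorphism $\phi\colon F\to G$, $x_i\mapsto g_i$; then $w(g_1,\dots,g_k)=\phi(w)$. Two operations on $w$ preserve all probabilities. First, every $\phi$ kills $\gamma_3$, because $[G',G]=1$; so words congruent modulo $\gamma_3$ have the same word map. Second, if $\sigma$ is an automorphism of $F$, then $\phi\mapsto\phi\circ\sigma$ is a bijection of $\operatorname{Hom}(F,G)$ and $\phi(\sigma(w))=(\phi\circ\sigma)(w)$; so $w$ and $\sigma(w)$ have fibers of the same sizes.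

In $F/\gamma_3$ commutators are central, so \eqref{eq:bilinear} holds there. The word $w$ is a product of commutators, and expanding each of them gives $w\equiv w_\Omega$ modulo $\gamma_3$, where
\[
w_\Omega=\prod_{i<j}[x_i,x_j]^{\omega_{ij}}
\]
and $\Omega=(\omega_{ij})$ is an integral $k\times k$ matrix that we complete to an alternating one by $\omega_{ii}=0$, $\omega_{ji}=-\omega_{ij}$.

Let $\sigma$ be an automorphism of $F$, and let $T=(t_{il})\in\operatorname{GL}_k(\mathbb{Z})$ be defined by $\sigma(x_i)\equiv\prod_l x_l^{t_{il}}$ modulo $F'$. Since $F'$ is central modulo $\gamma_3$, we get $\sigma([x_i,x_j])\equiv\prod_{l,m}[x_l,x_m]^{t_{il}t_{jm}}$ modulo $\gamma_3$. Collecting terms, the exponent of $[x_l,x_m]$ with $l<m$ in $\sigma(w_\Omega)$ is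
\[
\sum_{i<j}\omega_{ij}(t_{il}t_{jm}-t_{im}t_{jl})=\sum_{i,j}t_{il}\,\omega_{ij}\,t_{jm}=(T^{\mathsf T}\Omega T)_{lm}.
\]
Thus $\sigma(w_\Omega)\equiv w_{T^{\mathsf T}\Omega T}$. Every $T\in\operatorname{GL}_k(\mathbb{Z})$ arises from some $\sigma$ (Nielsen): the matrices that arise are closed under products, and $\operatorname{GL}_k(\mathbb{Z})$ is generated by the matrices of the automorphisms that permute the $x_i$, invert one $x_i$, or replace one $x_i$ by $x_ix_j^{\pm1}$ with $j\ne i$.

It remains to recall the normal form of alternating integral matrices: there is $T\in\operatorname{GL}_k(\mathbb{Z})$ such that $T^{\mathsf T}\Omega T$ is block diagonal, with blocks $\left(\begin{smallmatrix}0&m_i\\-m_i&0\end{smallmatrix}\right)$ for $1\le i\le h$ followed by a zero block. For completeness, here is the argument. Let $\beta$ be the alternating form on $\mathbb{Z}^k$ with Gram matrix $\Omega$. If $\beta\neq0$, let $m=\beta(u,v)$ be its least positive value. For any $z$, division with remainder applied to $\beta(u,z-qv)=\beta(u,z)-qm$ and to $\beta(z-qu,v)=\beta(z,v)-qm$ shows that $m$ divides $\beta(u,z)$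 and $\beta(z,v)$. The vector $z-\frac{\beta(z,v)}{m}u-\frac{\beta(u,z)}{m}v$ is orthogonal to $u$ and $v$, and no nonzero combination of $u,v$ is orthogonal to both. So $\mathbb{Z}^k=\mathbb{Z}u\oplus\mathbb{Z}v\oplus\langle u,v\rangle^\perp$, the last summand is free of rank $k-2$, and induction gives a basis of the required kind; take it as the columns of $T$. For this $T$ we have $w_{T^{\mathsf T}\Omega T}=w^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Lemma~\ref{lem:normal} we may assume, after renaming variables, that $w=\prod_{i=1}^h[x_i,y_i]^{m_i}$; the $k-2h$ variables that do not occur do not affect probabilities. Write $x=(x_1,\dots,x_h)$ and $y=(y_1,\dots,y_h)$. By \eqref{eq:bilinear}, the maps $\varphi_x\colon y\mapsto w(x,y)$ and $\psi_y\colon x\mapsto w(x,y)$ are homomorphisms $G^h\to G'$, so their kernels have at least $|G|^h/|G'|$ elements.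

Let $(x^0,y^0)$ be a solution of $w=g$. Every $x$ in the coset $x^0\ker\psi_{y^0}$ satisfies $w(x,y^0)=g$, and there are at least $|G|^h/|G'|$ such $x$. For each of them the set $\{y:w(x,y)=g\}$ contains $y^0$, so it is the coset $y^0\ker\varphi_x$ and has at least $|G|^h/|G'|$ elements. Hence $w=g$ has at least $|G|^{2h}/|G'|^2$ solutions in $G^{2h}$, that is, $P(G,w=g)\ge|G'|^{-2}$. Since $G'\le Z(G)\ne G$, this exceeds $|G|^{-2}$, and it is at least $|G|^{-1}$ if $|G'|^2\le|G|$.

For $w=[x,y]^m$ the first step can be done differently. Let $[x_0,y_0]^m=g$. For each $z\in Z(G)$ we have $[x_0z,y]=[x_0,y]$ for all $y$, so the set of $y$ with $[x_0z,y]^m=g$ is the coset of $y_0$ modulo the kernel of the homomorphism $y\mapsto[x_0,y]^m$ from $G$ to $G'$. It has at least $|G|/|G'|$ elements. This gives at least $|Z(G)|\,|G|/|G'|\ge|G|$ solutions among the $|G|^2$ pairs, because $G'\le Z(G)$.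
\end{proof}

A counterexample with $G$ of class $2$ and $w\in F_k'$ therefore needs $|G'|>|G:G'|$ and a word that is not a power of a single commutator $[x,y]$. It also needs very uneven fibers: all values of $w$ lie in $G'$, so the average probability of a value is at least $|G'|^{-1}$, and we want one value whose probability is smaller than that by a factor exceeding $|G:G'|$.

\section{Products of commutators as products of matrices}\label{sec:matrices}

We want groups with a large derived subgroup in which the fibers of $w_n$ can be computed exactly. Fix a prime $p$, write $\mathbb{F}=\mathbb{F}_p$, fix integers $A,C\ge1$, and let $M$ be the space of $A\times C$ matrices over $\mathbb{F}$. Let $H$ be the group of block unitriangular matrices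
\[
(u,v,Z)=\begin{pmatrix} I_A&u&Z\\0&1&v\\0&0&I_C\end{pmatrix},
\]
where $u\in\mathbb{F}^A$ is a column, $v\in\mathbb{F}^C$ is a row, and $Z\in M$. Matrix multiplication gives
\[
(u,v,Z)(u',v',Z')=(u+u',\,v+v',\,Z+Z'+uv').
\]
The elements $(0,0,Z)$ form a central subgroup isomorphic to the additive group of $M$, and we identify the two. The products of $(u,v,Z)$ and $(u',v',Z')$ in the two orders differ only in the last coordinate, by $uv'-u'v$, so
\begin{equation}\label{eq:comm}
[(u,v,Z),(u',v',Z')]=(0,0,\,uv'-u'v).
\end{equation}
Taking $u'=0$ and standard basis vectors for $u$ and $v'$ shows that every matrix unit is a commutator. The matrix units generate the additive group $M$, so $H'=M$. Thus $|H'|=p^{AC}$ while $|H:H'|=p^{A+C}$, and there is ample room to choose a quotient of $H'$.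

\begin{proposition}\label{prop:group}
Let $R$ be a subspace of $M$ of codimension $e\ge1$ and let $G=H/R$. Then $G$ has class $2$, $G'=M/R$, and $|G|=p^{A+C+e}$. For $Z_0\in M$ let $g\in G$ be the image of $(0,0,Z_0)$. Then
\[
P(G,w_n=g)=p^{-2n(A+C)}\cdot\bigl|\{(X,Y): XY\in Z_0+R\}\bigr|,
\]
where $X$ runs over the $A\times2n$ matrices and $Y$ over the $2n\times C$ matrices over $\mathbb{F}$.
\end{proposition}

\begin{proof}
The subgroup $R$ is central in $H$, so $G$ is defined, and $G'=H'/R=M/R$ is central and of order $p^e>1$. This gives the class and the order. An element of $G$ determines its coordinates $u$ and $v$, and each pair $(u,v)$ belongs to $p^e$ elements. Evaluate $w_n$ at elements $x_i$ with coordinates $(u_i,v_i)$ and $y_i$ with coordinates $(u_i',v_i')$. By \eqref{eq:comm} the value is the class modulo $R$ of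
\[
\sum_{i=1}^n(u_iv_i'-u_i'v_i)=XY,
\]
where $X$ has the columns $u_1,-u_1',\dots,u_n,-u_n'$ and $Y$ has the rows $v_1',v_1,\dots,v_n',v_n$. Each pair $(X,Y)$ comes from exactly $p^{2ne}$ of the $p^{2n(A+C+e)}$ tuples in $G^{2n}$, and the formula follows.
\end{proof}

A product $XY$ has rank at most $2n$. To make the fiber small, we ask that the coset $Z_0+R$ contain a single matrix of rank at most $2n$, and that this matrix have few factorizations. From now on $A=2n+\alpha$ and $C=2n+\gamma$ with $\alpha,\gamma\ge1$, and we write matrices in $M$ in block form, fixing $Z_0$ once and for all: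
\[
Z=\begin{pmatrix}D&W\\V&S\end{pmatrix},\qquad Z_0=\begin{pmatrix}I&0\\0&0\end{pmatrix}.
\]
Here $D$ and $I$ are $2n\times2n$, $V$ is $\alpha\times2n$, $W$ is $2n\times\gamma$, and $S$ is $\alpha\times\gamma$. Let
\[
e_0=4n^2+2n\alpha+2n\gamma=2n(A+C)-4n^2
\]
be the total number of entries of $D$, $V$ and $W$.

\begin{corollary}\label{cor:budget}
Suppose that $Z_0$ is the only matrix of rank at most $2n$ in $Z_0+R$, where $R$ has codimension $e\ge1$. Then, with $G$ and $g$ as in Proposition~\ref{prop:group},
\begin{equation}\label{eq:prob}
P(G,w_n=g)=\frac{|\operatorname{GL}_{2n}(p)|}{p^{\,2n(A+C)}}=p^{-e_0}\prod_{i=1}^{2n}(1-p^{-i}),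
\end{equation}
\begin{equation}\label{eq:budget}
|G|\cdot P(G,w_n=g)=p^{(A+C)-(e_0-e)}\prod_{i=1}^{2n}(1-p^{-i}).
\end{equation}
\end{corollary}

\begin{proof}
By hypothesis, $XY\in Z_0+R$ if and only if $XY=Z_0$. Let $X_0$ consist of the first $2n$ rows of $X$ and $X_1$ of the others, and let $Y_0$ consist of the first $2n$ columns of $Y$ and $Y_1$ of the others. Then $XY=Z_0$ means $X_0Y_0=I$, $X_0Y_1=0$, $X_1Y_0=0$, $X_1Y_1=0$. The first equation says that $X_0$ is invertible with inverse $Y_0$, and then the others say $Y_1=0$ and $X_1=0$. So there are $|\operatorname{GL}_{2n}(p)|$ solutions. Choosing the columns of an invertible matrix one at a time gives $|\operatorname{GL}_{2n}(p)|=\prod_{j=0}^{2n-1}(p^{2n}-p^j)=p^{4n^2}\prod_{i=1}^{2n}(1-p^{-i})$. This proves \eqref{eq:prob}, and \eqref{eq:budget} follows from $|G|=p^{A+C+e}$.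
\end{proof}

The probability \eqref{eq:prob} does not depend on $R$, but $|G|$ does: the fewer linear equations we need in order to isolate $Z_0$ among the matrices of rank at most $2n$, the smaller the group. All our subspaces will include the equations $D=0$, so that every matrix in $Z_0+R$ has $D=I$. Subtracting $V$ times the first block row from the second shows that $\left(\begin{smallmatrix}I&W\\V&S\end{smallmatrix}\right)$ has rank $2n+\operatorname{rank}(S-VW)$. Hence
\begin{equation}\label{eq:schur}
\operatorname{rank}\begin{pmatrix}I&W\\V&S\end{pmatrix}\le2n\iff S=VW .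
\end{equation}
The obvious choice of $R$ is $D=0$, $V=0$, $W=0$. It isolates $Z_0$ by \eqref{eq:schur} and has codimension exactly $e_0$: one equation for each unknown entry. For another $R$, call $e_0-e$ the \emph{saving} and $A+C$ the \emph{cost}. By \eqref{eq:budget},
\[
\text{saving}\ \ge\ \text{cost}\quad\Longrightarrow\quad 0<P(G,w_n=g)<|G|^{-1}.
\]

\section{An affine space with one matrix of small rank}\label{sec:affine}

By \eqref{eq:schur}, a linear equation on $S$ becomes a quadratic equation on $(V,W)$. Over a finite field one quadratic equation can force two unknowns to vanish, and this is the source of the saving.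

\subsection*{An anisotropic form}
Of the $p^2$ monic quadratic polynomials over $\mathbb{F}$, exactly $p(p+1)/2$ split into linear factors, so there is an irreducible one, $z^2+\lambda z+\mu$. Define a linear map $\theta\colon\mathbb{F}^2\to\mathbb{F}^2$ and a quadratic form $\nu$ on $\mathbb{F}^2$ by
\[
\theta(s,t)=(s,\ \lambda s+\mu t),\qquad \nu(\xi)=\xi\cdot\theta(\xi),\qquad\text{so that}\qquad \nu(s,t)=s^2+\lambda st+\mu t^2,
\]
where the dot is the standard dot product. The form $\nu$ is \emph{anisotropic}: $\nu(\xi)=0$ only for $\xi=0$. Indeed, if $\nu(s,t)=0$ with $t\ne0$, then $s/t$ is a root of $z^2+\lambda z+\mu$; and if $t=0$, then $s^2=0$. We write $\nu$ through $\theta$ because an entry of $VW$ is the dot product of a row of $V$ with a column of $W$, and the relation ``this part of $W$ is $\theta$ of that part of $V$'' is linear.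

\begin{example}\label{ex:small}
Let $n=\alpha=\gamma=1$, so $A=C=3$. Let $R$ be defined by $D=0$, $W=\theta(V)$, $S=0$, which are $4+2+1=7$ independent equations. The coset $Z_0+R$ is the plane of matrices
\[
\begin{pmatrix}1&0&s\\0&1&\lambda s+\mu t\\ s&t&0\end{pmatrix},
\]
with determinant $-\nu(s,t)$. So $Z_0$ is the only singular matrix in it. Here $e_0=8$ and $e=7$: the saving is $1$ and the cost is $6$. The group has order $p^{13}$ and $|G'|=p^7$, and $P(G,[x,y]=g)=p^{-8}(1-p^{-1})(1-p^{-2})$. This is less than $|G'|^{-1}/p$ but more than $|G|^{-1}$, as Theorem~\ref{thm:lower} requires for a single commutator.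
\end{example}

\subsection*{Many slots}
To repeat this trick many times, group the $2n$ columns of $V$ and the $2n$ rows of $W$ into $n$ consecutive pairs, called \emph{slots} $i=1,\dots,n$. Let $V(a,i)\in\mathbb{F}^2$ be the part of row $a$ of $V$ in slot $i$, and let $W(i,b)\in\mathbb{F}^2$ be the part of column $b$ of $W$ in slot $i$. Then
\begin{equation}\label{eq:entry}
(VW)_{a,b}=\sum_{j=1}^nV(a,j)\cdot W(j,b).
\end{equation}
The plan is to prescribe $W$ as a linear function of $V$, using $2n\gamma$ equations, and then to kill the $n\alpha$ vectors $V(a,i)$ with one equation on $S$ each. This replaces the $2n\alpha$ equations $V=0$ by $n\alpha$ equations, so the saving is $n\alpha$, against the cost $4n+\alpha+\gamma$. The difficulty is that \eqref{eq:entry} sums over all slots, and the two natural ways to arrange $W$ both fail.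

One may take $\gamma=\alpha$, put $W(i,a)=\theta(V(a,i))$, and require $S_{a,a}=0$. This yields $\sum_i\nu(V(a,i))=0$, which for $n\ge2$ has nonzero solutions, since $\nu(1,0)=1$ and $\nu$ also takes the value $-1$. (For $p=2$ these coincide. For odd $p$ write $\nu=s_1^2+dt^2$ with $s_1=s+\lambda t/2$ and $d\ne0$; the sets $\{s_1^2\}$ and $\{-1-dt^2\}$ have $(p+1)/2$ elements each, so they meet.) Alternatively, one may give each pair $(a,i)$ its own column of $W$, with $\theta(V(a,i))$ in slot $i$ and zeros in the other slots, and require that the entry of $S$ in row $a$ and that column vanish. This yields $\nu(V(a,i))=0$ as desired, but now $\gamma=n\alpha$, and the cost $4n+\alpha+n\alpha$ exceeds the saving.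

So the columns of $W$ must be shared between slots, and the cross terms in \eqref{eq:entry} must be harmless. We achieve both by a shift: the vector $\theta(V(a,i))$ is placed in slot $i$ of column $a-i$. For a fixed row $a$ the $n$ vectors then lie in $n$ different columns, while only $\gamma=\alpha+n-1$ columns are used in total, indexed by $b\in\{1-n,\dots,\alpha-1\}$.

\begin{example}\label{ex:shift}
Let $n=\alpha=2$ and $\gamma=3$, with columns indexed by $b=-1,0,1$. Write $\xi_{ai}=V(a,i)$. In terms of slots,
\[
V=\begin{pmatrix}\xi_{11}&\xi_{12}\\ \xi_{21}&\xi_{22}\end{pmatrix},\qquad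
W=\begin{pmatrix}0&\theta\xi_{11}&\theta\xi_{21}\\ \theta\xi_{12}&\theta\xi_{22}&0\end{pmatrix},
\]
\[
VW=\begin{pmatrix}\nu(\xi_{12})&\nu(\xi_{11})+\xi_{12}\cdot\theta\xi_{22}&*\\ *&\xi_{21}\cdot\theta\xi_{11}+\nu(\xi_{22})&\nu(\xi_{21})\end{pmatrix}.
\]
We require the four displayed entries to vanish and impose nothing at the positions $*$. Read the entries row by row, from left to right. The first gives $\xi_{12}=0$. This removes the cross term in the second, which then gives $\xi_{11}=0$. This in turn removes the cross term in the third, which gives $\xi_{22}=0$, and the fourth gives $\xi_{21}=0$. The first cross term vanishes through its factor from $V$, which lies in the same row and a later slot; the second vanishes through its factor from $W$, which comes from an earlier row. These are the two cases of the general proof.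
\end{example}

\begin{proposition}\label{prop:affine}
Let $n,\alpha\ge1$ and $\gamma=\alpha+n-1$. Index the rows of $V$ and $S$ by $a\in\{1,\dots,\alpha\}$ and the columns of $W$ and $S$ by $b\in\{1-n,\dots,\alpha-1\}$, and put $V(a,i)=0$ for $a\notin\{1,\dots,\alpha\}$. Let $R$ be the subspace of all $Z=\left(\begin{smallmatrix}D&W\\V&S\end{smallmatrix}\right)\in M$ such that
\begin{enumerate}
\item[(i)] $D=0$;
\item[(ii)] $W(i,b)=\theta(V(b+i,i))$ for all slots $i$ and all columns $b$;
\item[(iii)] $S_{a,a-i}=0$ for $1\le a\le\alpha$ and $1\le i\le n$.
\end{enumerate}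
Then $R$ has codimension $e=4n^2+2n\gamma+n\alpha=e_0-n\alpha$ in $M$, and $Z_0$ is the only matrix of rank at most $2n$ in $Z_0+R$.
\end{proposition}

\begin{proof}
Condition (iii) makes sense because $1-n\le a-i\le\alpha-1$, and distinct pairs $(a,i)$ give distinct positions $(a,a-i)$. An element of $R$ is given by a free choice of $V$ and of the $\alpha\gamma-n\alpha$ entries of $S$ not named in (iii); then $D$ and $W$ are determined. So $\dim R=2n\alpha+\alpha\gamma-n\alpha$. Subtracting this from $\dim M=4n^2+2n\gamma+2n\alpha+\alpha\gamma$ gives the codimension.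

Let $Z\in Z_0+R$ have rank at most $2n$. Then $D=I$, the blocks $V,W,S$ satisfy (ii) and (iii), and $S=VW$ by \eqref{eq:schur}. By (iii), \eqref{eq:entry} and (ii), for all $1\le a\le\alpha$ and $1\le i\le n$,
\begin{equation}\label{eq:triangular}
0=(VW)_{a,a-i}=\sum_{j=1}^nV(a,j)\cdot\theta\bigl(V(a-i+j,\,j)\bigr).
\end{equation}
Order the pairs $(a,i)$ by increasing $a$ and, for equal $a$, by decreasing $i$. We prove $V(a,i)=0$ by induction along this order. Suppose that $V$ vanishes at all pairs before $(a,i)$, and consider the terms of \eqref{eq:triangular}. If $j>i$, then $(a,j)$ comes before $(a,i)$, so the first factor $V(a,j)$ is zero. If $j<i$, then $a-i+j<a$, so $V(a-i+j,j)$ is zero, by induction if $a-i+j\ge1$ and by convention otherwise; hence the second factor is zero. The term $j=i$ is $\nu(V(a,i))$. So $\nu(V(a,i))=0$, and $V(a,i)=0$ because $\nu$ is anisotropic.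

Thus $V=0$. Then $W=0$ by (ii) and $S=VW=0$, so $Z=Z_0$.
\end{proof}

\begin{remark}
Irreducibility of $z^2+\lambda z+\mu$ is used only in the last step of the induction, and it cannot be dropped. If $\rho\in\mathbb{F}$ were a root, take $V(1,1)=(\rho,1)$, all other $V(a,i)=0$, and $W$ as in (ii). The only entry of $VW$ that could be nonzero is $(VW)_{1,0}=\nu(\rho,1)=0$, so $\left(\begin{smallmatrix}I&W\\V&0\end{smallmatrix}\right)$ would be a second matrix of rank $2n$ in $Z_0+R$.
\end{remark}

\section{The counterexamples}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]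
Take $\gamma=\alpha+n-1$ and $R$ as in Proposition~\ref{prop:affine}, let $G=H/R$, and let $g$ be the image of $(0,0,Z_0)$. By Proposition~\ref{prop:group}, $G$ is a $p$-group of class $2$ and order $p^{A+C+e}$, where
\[
A+C=4n+\alpha+\gamma=5n+2\alpha-1,\qquad e=4n^2+2n(\alpha+n-1)+n\alpha=6n^2+3n\alpha-2n .
\]
The sum is $6n^2+3n\alpha+3n+2\alpha-1$. Corollary~\ref{cor:budget} applies. Equation \eqref{eq:prob} is the stated value of $P(G,w_n=g)$, and in \eqref{eq:budget} the exponent is cost minus saving,
\[
(5n+2\alpha-1)-n\alpha=-\bigl((n-2)\alpha-5n+1\bigr).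
\]
For $n=3$ and $\alpha=14$ we have $\gamma=16$, $A=20$, $C=22$ and $e=36+96+42=174$. Cost and saving both equal $42$, and $|G|=p^{42+174}=p^{216}$. So $|G|\cdot P(G,w_3=g)=\prod_{i=1}^6(1-p^{-i})$, which lies strictly between $0$ and $1$.
\end{proof}

Raising $\alpha$ by one adds a row and a column. This raises the cost by $2$ and the saving by $n$, which is why the construction needs three commutators: for $n\le2$ the cost $5n+2\alpha-1$ exceeds the saving $n\alpha$ for every $\alpha$. The same step raises $\log_p|G|$ by $3n+2$ and $e_0=e+n\alpha=6n^2+4n\alpha-2n$ by $4n$. The ratio of these increments is the origin of the exponent $4/3$.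

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) For $n=3$, Theorem~\ref{thm:main} gives $0<|G|\cdot P(G,w_3=g)<p^{-(\alpha-14)}$, and the right side is less than $\varepsilon$ for large $\alpha$.

(b) By \eqref{eq:prob}, the group $G=G_{p,n,\alpha}$ satisfies $0<P(G,w_n=g)<p^{-e_0}$, so
\[
\frac{\log(1/P(G,w_n=g))}{\log|G|}>\frac{6n^2+4n\alpha-2n}{6n^2+3n\alpha+3n+2\alpha-1}.
\]
For fixed $n$ the right side tends to $4n/(3n+2)$ as $\alpha\to\infty$, and $4n/(3n+2)\to4/3$ as $n\to\infty$. Given $c<4/3$, choose $n$ with $4n/(3n+2)>c$, and then $\alpha$ so large that the right side exceeds $c$. Then $P(G,w_n=g)<|G|^{-c}$.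

(c) By (a) with $\varepsilon=|K|^{-1}$, choose $G$ and $g$ with $0<P(G,w_3=g)<|G|^{-1}|K|^{-1}$. A word map on $G\times K$ acts in each coordinate separately, so
\[
P(G\times K,\,w_3=(g,1))=P(G,w_3=g)\cdot P(K,w_3=1).
\]
The second factor is at most $1$, and it is positive because $w_3(1,\dots,1)=1$. Hence $0<P(G\times K,w_3=(g,1))<|G\times K|^{-1}$. The group $G\times K$ is nilpotent, and its class is the larger of the classes of $G$ and $K$. For $c\ge2$ take $K$ of class $c$, for instance the dihedral group of order $2^{c+1}$; then $G\times K$ is a counterexample of class $c$.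
\end{proof}

Together with the abelian case treated in Section~\ref{sec:intro}, part (c) shows that the conjecture holds for all groups of a given nilpotency class exactly when that class is at most $1$.

\begin{thebibliography}{1}

\bibitem{fibres}
\emph{Fibres of Words in Finite Groups, a Probabilistic Approach},
\texttt{http://opus.bath.ac.uk/46519/1/Thesis\_Carolyn\_Ashurst\_7.pdf}.

\end{thebibliography}
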